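\title{Global Mumford--Shah minimizers in $\mathbb{R}^3$ with a planar singular set}

\begin{abstract}
We prove that if $(u,K)$ is a reduced global minimizer of the Mumford--Shah energy in $\mathbb{R}^3$ and $K$ is contained in a plane, then $K$ is a plane, a half-plane or the empty set, and we determine $u$ in each case. When $K$ is not the whole plane, $u$ is odd across the plane up to a constant, and it minimizes an energy in a half-space that is invariant under translations along the plane. Since the energy in a ball of radius $r$ is $O(r^2)$, translations truncated by a logarithmic cut-off cost $o(1)$. Comparing $u$ with the minimum and maximum of $u$ and its translate shows that $u$ is monotone in every direction of the plane, hence depends on two variables only, and Laurent expansions finish the proof.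
\end{abstract}

\section{Introduction}

\subsection{Global minimizers}

The Mumford--Shah energy is assigned to a pair $(u,K)$, where $K$ is a closed set and $u$ is a function that may jump across $K$. Enlarging $K$ lets $u$ jump more and lowers its Dirichlet integral, at the price of the area of $K$. In the whole space the total energy is usually infinite, so one compares energies in balls. For a ball $B\subset\mathbb{R}^N$ put
\[
E(u,K;B)=\int_{B\setminus K}|\nabla u|^2+\mathcal{H}^{N-1}(K\cap B),
\]
where $\mathcal{H}^{N-1}$ is the $(N-1)$-dimensional Hausdorff measure.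

\begin{definition}\label{def:main}
\begin{enumerate}
\item[(a)] A pair $(u,K)$ is \emph{admissible} if $K\subset\mathbb{R}^N$ is closed, $u\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^N\setminus K)$, and $E(u,K;B)<\infty$ for every ball $B$.
\item[(b)] Let $B$ be a closed ball. A \emph{topological competitor} for $(u,K)$ in $B$ is an admissible pair $(\tilde u,\tilde K)$ with $\tilde K\setminus B=K\setminus B$ and $\tilde u=u$ on $\mathbb{R}^N\setminus(B\cup K)$ that satisfies the \emph{topological condition}: if two points of $\mathbb{R}^N\setminus(B\cup K)$ lie in different connected components of $\mathbb{R}^N\setminus K$, then they lie in different connected components of $\mathbb{R}^N\setminus\tilde K$.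
\item[(c)] An admissible pair $(u,K)$ is a \emph{global minimizer} if $E(u,K;B)\le E(\tilde u,\tilde K;B)$ for every closed ball $B$ and every topological competitor $(\tilde u,\tilde K)$ in $B$.
\item[(d)] It is \emph{reduced} if there is no admissible pair $(\tilde u,\tilde K)$ with $\tilde K\subsetneq K$ and $\tilde u\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^N\setminus\tilde K)$ an extension of $u$.
\end{enumerate}
\end{definition}

Three examples in $\mathbb{R}^3$ show what these notions do. Let $P=\{x_3=0\}$ and let $B_r$ be the closed ball of radius $r$ centered at $0$.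

\begin{example}[Constants]\label{ex:const}
If $u$ is constant and $K$ is any closed set with $\mathcal{H}^2(K)=0$, the energy vanishes in every ball, so $(u,K)$ is a global minimizer. It is reduced only if $K=\emptyset$. Reducedness discards such useless parts of $K$; without it no classification of $K$ itself is possible.
\end{example}

\begin{example}[The plane]\label{ex:plane}
Let $K=P$ and let $u$ be constant on each side of $P$. Let $(\tilde u,\tilde K)$ be a topological competitor in $B$ and $x\in P\cap B$. On the vertical line through $x$, a point far above $P$ and a point far below are separated by $\tilde K$, so the segment joining them meets $\tilde K$, and it can do so only inside $B$. Thus the orthogonal projection of $\tilde K\cap B$ on $P$ covers $P\cap B$, and $\mathcal{H}^2(\tilde K\cap B)\ge\mathcal{H}^2(P\cap B)$: the pair is a global minimizer. The topological condition is essential here. For $u=\operatorname{sign}x_3$, the pair $\tilde K=P\setminus\{|x|<r/2\}$, $\tilde u=\min(1,(2|x|/r-1)_+)\operatorname{sign}x_3$ saves the area $\pi r^2/4$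 and costs a Dirichlet integral at most $\frac4{r^2}\cdot\frac{4\pi r^3}3$, so it has less energy in $B_r$ when $r>64/3$.
\end{example}

\begin{example}[The half-plane]\label{ex:half}
Let $K=\{x_3=0,\ x_1\le0\}$, write $z=x_1+ix_3=\rho e^{i\theta}$ with $\theta\in(-\pi,\pi)$, and let $u=\alpha\operatorname{Im}\sqrt z=\alpha\rho^{1/2}\sin(\theta/2)$. This function is harmonic off $K$, odd in $x_3$, and $\partial_\theta u$ vanishes at $\theta=\pm\pi$. Since $|\nabla u|^2=\alpha^2/(4\rho)$, cylindrical coordinates around the $x_2$-axis give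
\[
\int_{B_r\setminus K}|\nabla u|^2=2\pi\,\frac{\alpha^2}{4}\iint_{\rho\ge0,\ \rho^2+x_2^2\le r^2}d\rho\,dx_2=\frac{\pi^2\alpha^2}{4}\,r^2 .
\]
So the pair is admissible, and its Dirichlet integral grows like the area term. This matches the scaling of the problem: replacing $(u,K)$ by $(\lambda^{-1/2}u(\lambda\,\cdot),\lambda^{-1}K)$ multiplies both terms of the energy by $\lambda^{-2}$, and functions homogeneous of degree $1/2$ are fixed by this scaling.
\end{example}

\subsection{The results}

A result of L\'eger states that if $(u,K)$ is a reduced global minimizer in $\mathbb{R}^2$ and $K$ is contained in a line, then $K$ is a line, a half-line or the empty set. The products of these sets with $\mathbb{R}$ are the sets of the three examples, and the problem posed in \cite{review} is whether they are the only possibilities in $\mathbb{R}^3$ when $K$ lies in a plane. The difficulty is that a closed subset of a plane has a shape: angular sectors, for instance, are as compatible with the scaling as the half-plane is. The answer is nevertheless positive.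

\begin{theorem}\label{thm:main}
If $(u,K)$ is a reduced global minimizer in $\mathbb{R}^3$ and $K$ is contained in a plane, then $K$ is a plane, a half-plane or the empty set.
\end{theorem}

The proof also determines $u$. After an isometry the plane is $P=\{x_3=0\}$.

\begin{theorem}\label{thm:u}
Let $(u,K)$ be a global minimizer in $\mathbb{R}^3$, not necessarily reduced, with $K\subset P$. Then, up to an isometry preserving $P$, one of the following holds for a closed set $K_0\subset K$ with $\mathcal{H}^2(K\setminus K_0)=0$, and $K=K_0$ if $(u,K)$ is reduced or $K=P$: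
\begin{enumerate}
\item[(1)] $K_0=\emptyset$ and $u$ is constant;
\item[(2)] $K_0=K=P$ and $u$ is constant on each side of $P$;
\item[(3)] $K_0=\{x_3=0,\ x_1\le0\}$ and $u=C\pm\sqrt{2/\pi}\,\rho^{1/2}\sin(\theta/2)$, where $x_1+ix_3=\rho e^{i\theta}$, $\theta\in(-\pi,\pi)$.
\end{enumerate}
\end{theorem}

Both theorems are necessary conditions; we do not discuss here whether the pair in (3) is a global minimizer. The proofs do not use the planar result.

The heart of the matter is to show that $u$ depends on two variables only. This is done by sliding $u$ along $P$, and Section~\ref{sec:model} presents the argument for the Dirichlet integral alone. Section~\ref{sec:traces} recalls traces on a plane. Section~\ref{sec:half} turns the problem, when $K\ne P$, into a minimization in the upper half-space in which $K$ is replaced by the set where the trace of $u$ is nonzero. Section~\ref{sec:mono} carries out the sliding argument for that problem, Section~\ref{sec:shape} finds $K$, and Section~\ref{sec:u} finds $u$.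

\section{Sliding: a model case}\label{sec:model}

A translate of a minimizer has, ball by ball, the energy of the minimizer, but it is not a competitor, since it differs from the minimizer everywhere. We therefore translate near the origin and interpolate to the identity far away. The first two lemmas compute the cost of this interpolation, and the third gives a fixed gain when a function crosses its translate. In this section the dimension $n$ is arbitrary and $B_r\subset\mathbb{R}^n$ is closed and centered at $0$.

\begin{lemma}[Deformation]\label{lem:deform}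
Let $\varphi:\mathbb{R}^n\to\mathbb{R}$ be Lipschitz, $e$ a unit vector, $|t|\operatorname{Lip}\varphi\le\frac12$, and $\Phi_t(x)=x+t\varphi(x)e$. Then $\Phi_t$ is a bi-Lipschitz homeomorphism of $\mathbb{R}^n$ with $\det D\Phi_t=1+t\partial_e\varphi\ge\frac12$ a.e. If $\Omega$ is open, $\Phi_t(\Omega)=\Omega$, $f\in C^1(\Omega)$ and $\nabla f\in L^2(\Omega)$, then $f\circ\Phi_t^{-1}$ is locally Lipschitz in $\Omega$ and
\begin{equation}\label{eq:deform}
\int_\Omega|\nabla(f\circ\Phi_t^{-1})|^2=\int_\Omega|\nabla f|^2+t\int_\Omega\bigl(\partial_e\varphi|\nabla f|^2-2(\nabla f\cdot\nabla\varphi)\partial_ef\bigr)+t^2\int_\Omega\frac{|\nabla\varphi|^2(\partial_ef)^2}{1+t\partial_e\varphi}.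
\end{equation}
The last term lies between $0$ and $2t^2\int_\Omega|\nabla\varphi|^2|\nabla f|^2$.
\end{lemma}

\begin{proof}
We have $\frac12|x-y|\le|\Phi_t(x)-\Phi_t(y)|\le\frac32|x-y|$, and $\Phi_t(x)=y$ is solvable because $x\mapsto y-t\varphi(x)e$ is a contraction. Where $\varphi$ is differentiable, $D\Phi_t=I+t\,e\,\nabla\varphi^{T}$ is a rank-one perturbation of the identity, so its determinant is $1+t\partial_e\varphi$, and multiplying out shows that its inverse is $I-\frac{t}{1+t\partial_e\varphi}\,e\,\nabla\varphi^{T}$. Let $g=f\circ\Phi_t^{-1}$, which is locally Lipschitz and hence differentiable a.e. Since $\Phi_t^{-1}$ maps null sets to null sets, for a.e.\ $x$ the chain rule applies to $f=g\circ\Phi_t$ and gives, with $p=\nabla f(x)$,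
\[
\nabla g(\Phi_t(x))=(D\Phi_t(x))^{-T}p=p-\frac{t(e\cdot p)}{1+t\partial_e\varphi}\nabla\varphi .
\]
The change of variables formula for bi-Lipschitz maps gives $\int_\Omega|\nabla g|^2=\int_\Omega|\nabla g\circ\Phi_t|^2(1+t\partial_e\varphi)$, and expanding the square gives \eqref{eq:deform}.
\end{proof}

The point of \eqref{eq:deform} is that it is exact. For a minimizer the coefficient of $t$ vanishes, and then only the quadratic term remains, even when $t$ is not small. For $R>1$ define the \emph{logarithmic cut-off}
\[
\varphi_R(x)=1\ \ (|x|\le\sqrt R),\qquad\varphi_R(x)=\frac{2\log(R/|x|)}{\log R}\ \ (\sqrt R\le|x|\le R),\qquad\varphi_R(x)=0\ \ (|x|\ge R).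
\]
On the annulus $|\nabla\varphi_R|=\frac{2}{|x|\log R}$, so $\operatorname{Lip}\varphi_R=\frac2{\sqrt R\log R}\to0$.

\begin{lemma}[Logarithmic cut-off]\label{lem:log}
If $F\ge0$ is measurable and $\int_{B_r}F\le Mr^2$ for $r\ge1$, then $\int|\nabla\varphi_R|^2F\to0$ as $R\to\infty$.
\end{lemma}

\begin{proof}
The shell $2^k\sqrt R\le|x|\le2^{k+1}\sqrt R$ contributes at most $\frac{4}{4^kR\log^2R}\cdot M4^{k+1}R=\frac{16M}{\log^2R}$, and at most $1+\frac{\log R}{2\log2}$ shells cover the annulus. The integral is $O(1/\log R)$.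
\end{proof}

\begin{lemma}[Rounding a corner]\label{lem:kink}
Let $h_1,h_2$ be harmonic in a connected open set $\Omega$, suppose that $h_1-h_2$ takes both signs, and let $m=\min(h_1,h_2)$. Then there are a closed ball $D\subset\Omega$, a function $\hat m\in m+W^{1,2}_0(\operatorname{int}D)$ and $\kappa>0$ with $\int_D|\nabla\hat m|^2=\int_D|\nabla m|^2-\kappa$.
\end{lemma}

\begin{proof}
If $m$ were harmonic in $\Omega$, then $(h_1-h_2)_+=h_1-m$ would be harmonic and nonnegative, so by the strong maximum principle identically zero or everywhere positive; then $h_1-h_2$ would not take both signs. Hence $m$ is not harmonic in the interior of some closed ball $D\subset\Omega$. Let $\hat m$ be the minimizer of the Dirichlet integral in $m+W^{1,2}_0(\operatorname{int}D)$. It is unique and harmonic, so $m$ is not the minimizer, and $\kappa>0$.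
\end{proof}

We recall that for $f,g\in W^{1,2}_{\mathrm{loc}}$ the gradients of $\min(f,g)$ and $\max(f,g)$ are a.e.\ $\nabla f,\nabla g$ on $\{f\le g\}$ and $\nabla g,\nabla f$ on $\{f>g\}$. Hence
\begin{equation}\label{eq:minmax}
|\nabla\min(f,g)|^2+|\nabla\max(f,g)|^2=|\nabla f|^2+|\nabla g|^2\quad\text{a.e.}
\end{equation}

\begin{proposition}[Model case]\label{prop:model}
Let $h$ be harmonic in $\mathbb{R}^n$ with $\int_{B_r}|\nabla h|^2\le Mr^2$ for $r\ge1$. Then for every unit vector $e$ and $t>0$ the function $h(x)-h(x-te)$ does not take both signs.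
\end{proposition}

For $n=2$ the affine functions satisfy the hypothesis. Liouville's theorem gives the result at once, but the proof below uses only minimality and is the one that survives when a free set $K$ is present.

\begin{proof}
Let $R$ be so large that $t\operatorname{Lip}\varphi_R\le\frac12$, let $\Phi_s(x)=x+s\varphi_R(x)e$ and $h_s=h\circ\Phi_s^{-1}$ for $|s|\le t$, and let $\mathcal{D}(w)=\int_{B_R}|\nabla w|^2$. The bijection $\Phi_s$ is the identity off $\operatorname{int}B_R$, so it maps $\operatorname{int}B_R$ onto itself. By Dirichlet's principle, $\mathcal{D}(w)\ge\mathcal{D}(h)$ for every $w\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^n)$ equal to $h$ off $B_R$.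

\emph{Step 1: the truncated translate is almost minimal.} Since $\mathcal{D}(h_s)\ge\mathcal{D}(h)$ for small $s$ of both signs, the coefficient of the linear term in \eqref{eq:deform} vanishes. So $\mathcal{D}(h_t)\le\mathcal{D}(h)+\omega(R)$ with $\omega(R)=2t^2\int|\nabla\varphi_R|^2|\nabla h|^2\to0$ by Lemma~\ref{lem:log}.

\emph{Step 2: so is the minimum.} Let $v=\min(h,h_t)$ and $w=\max(h,h_t)$. By \eqref{eq:minmax}, $\mathcal{D}(v)+\mathcal{D}(w)\le2\mathcal{D}(h)+\omega(R)$, and $\mathcal{D}(w)\ge\mathcal{D}(h)$, so $\mathcal{D}(v)\le\mathcal{D}(h)+\omega(R)$.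

\emph{Step 3: a crossing contradicts this.} Suppose that $h-h(\cdot-te)$ takes both signs, and take $D,\hat m,\kappa$ from Lemma~\ref{lem:kink} with $h_1=h$, $h_2=h(\cdot-te)$; they do not depend on $R$. If $|y|\le\sqrt R-t$, then $\varphi_R(y-te)=1$, so $\Phi_t(y-te)=y$ and $h_t(y)=h(y-te)$. Thus $v=m$ on $D$ for $R$ large. Replacing $v$ by $\hat m$ on $D$ gives a competitor, so $\mathcal{D}(h)\le\mathcal{D}(v)-\kappa\le\mathcal{D}(h)+\omega(R)-\kappa$, which is false for large $R$.
\end{proof}

\begin{remark}[Why quadratic growth]\label{rem:growth}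
The function $h=x_1x_2$ in $\mathbb{R}^2$ has energy of order $r^4$, and $h(x)-h(x-te_1)=tx_2$ changes sign. To see where the threshold lies, suppose $\int_{B_r}F=r^\gamma$. A radial cut-off $\varphi$ going from $1$ at radius $r_0$ to $0$ at radius $R$ costs $\gamma\int_{r_0}^R\varphi'(s)^2s^{\gamma-1}ds$, which by the Cauchy--Schwarz inequality is at least $\gamma/\int_{r_0}^Rs^{1-\gamma}ds$. For $\gamma=2$ this bound is $2/\log(R/r_0)$, attained by the logarithm, while the linear cut-off with $r_0=R/2$ costs $3$ for every $R$. For $\gamma>2$ the cost is at least $\gamma(\gamma-2)r_0^{\gamma-2}$ and is not small. The comparison in Lemma~\ref{lem:basic} below gives $\gamma=N-1$ in $\mathbb{R}^N$, so $N=3$ is exactly the borderline case of the method.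
\end{remark}

\section{Traces on a plane}\label{sec:traces}

From now on we work in $\mathbb{R}^3$. Let $H=\{x_3>0\}$, $\sigma(x_1,x_2,x_3)=(x_1,x_2,-x_3)$ and $x=(x',x_3)$; for $E\subset P$ write $|E|=\mathcal{H}^2(E)$, and ``a.e.\ on $P$'' refers to this measure. Let $W$ be the set of functions on $H$ that belong to $W^{1,2}(H\cap\operatorname{int}B_r)$ for every $r$. Admissibility controls only the gradient up to $K$, so we first check that the function itself is controlled.

\begin{lemma}\label{lem:W}
If $w\in W^{1,2}_{\mathrm{loc}}(H)$ and $\int_{H\cap B_r}|\nabla w|^2<\infty$ for all $r$, then $w\in W$.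
\end{lemma}

\begin{proof}
Let $\Omega=H\cap\operatorname{int}B_r$, which is convex, let $x_0\in\Omega$, and let $Q$ be a ball centered at $x_0$ with closure in $\Omega$. For $\lambda\in(\frac12,1)$ the set $x_0+\lambda(\overline\Omega-x_0)$ is a compact subset of $\Omega$, so $w_\lambda(x)=w(x_0+\lambda(x-x_0))$ is in $W^{1,2}(\Omega)$. If $c_\lambda$ is the mean of $w_\lambda$ over $Q$, Poincar\'e's inequality gives $\|w_\lambda-c_\lambda\|_{L^2(\Omega)}\le C\|\nabla w_\lambda\|_{L^2(\Omega)}\le C\lambda^{-1/2}\|\nabla w\|_{L^2(\Omega)}$. As $\lambda\to1$, $w_\lambda\to w$ in $L^2_{\mathrm{loc}}(\Omega)$, so $c_\lambda$ converges, and Fatou's lemma along an a.e.\ convergent sequence gives $w\in L^2(\Omega)$.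
\end{proof}

A function $w\in W$ has a representative such that, for a.e.\ $x'$, the function $w(x',\cdot)$ is absolutely continuous with derivative $\partial_3w(x',\cdot)\in L^2(0,S)$ for every $S$. So the \emph{trace}
\[
Tw(x')=\lim_{s\to0^+}w(x',s)
\]
exists a.e.\ on $P$, and $|Tw(x')|\le\int_0^1(|w|+|\partial_3w|)(x',s)\,ds$ shows that $Tw\in L^2_{\mathrm{loc}}(P)$. Because the trace is a limit along vertical lines, it is linear and, a.e.\ on $P$,
\begin{equation}\label{eq:rules}
T(g(w))=g(Tw),\qquad T(\zeta w)=\zeta|_P\,Tw,\qquad T\min(w_1,w_2)=\min(Tw_1,Tw_2)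
\end{equation}
for Lipschitz $g:\mathbb{R}\to\mathbb{R}$ and $\zeta:\mathbb{R}^3\to\mathbb{R}$; the last rule also holds for $\max$. If $w_1=w_2$ a.e.\ in $H\setminus B_r$, then $Tw_1=Tw_2$ a.e.\ on $P\setminus B_r$, as vertical lines through $P\setminus B_r$ miss $B_r$.

\begin{lemma}\label{lem:trace}
\begin{enumerate}
\item[(a)] \emph{(Averages.)} If $w\in W$, then for a.e.\ $x\in P$, $\ \rho^{-3}\int_{H\cap B(x,\rho)}|w-Tw(x)|\to0$ as $\rho\to0$.
\item[(b)] \emph{(Change of variables.)} Let $\Phi$ be a bi-Lipschitz homeomorphism of $\mathbb{R}^3$ preserving $H$ and $P$. If $w$ and $w\circ\Phi^{-1}$ are in $W$, then $T(w\circ\Phi^{-1})=(Tw)\circ\Phi^{-1}$ a.e.\ on $P$.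
\item[(c)] \emph{(Gluing.)} Let $w^+,w^-\in W$, let $G\subset P$ be relatively open, and let $f=w^+$ on $H$, $f=w^-\circ\sigma$ on $\sigma H$. Then $f\in W^{1,2}_{\mathrm{loc}}(H\cup\sigma H\cup G)$ if and only if $Tw^+=Tw^-$ a.e.\ on $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D(x,\rho)=P\cap B(x,\rho)$ and $F_j(y')=\int_0^{1/j}|\partial_3w(y',s)|\,ds$, which is in $L^1_{\mathrm{loc}}(P)$. For $\rho<1/j$ and $0<y_3<\rho$ we have $|w(y)-Tw(x)|\le F_j(y')+|Tw(y')-Tw(x)|$, so
\[
\rho^{-3}\int_{H\cap B(x,\rho)}|w-Tw(x)|\le\rho^{-2}\int_{D(x,\rho)}F_j+\rho^{-2}\int_{D(x,\rho)}|Tw-Tw(x)| .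
\]
At a Lebesgue point $x$ of $Tw$ and of all $F_j$, the limsup as $\rho\to0$ is at most $\pi F_j(x)$ for every $j$, and $F_j\to0$ a.e.

(b) Let $L$ be a Lipschitz constant of $\Phi$ and $\Phi^{-1}$. As $\Phi^{-1}|_P$ preserves null sets, for a.e.\ $x\in P$ part (a) holds for $w$ at $x$ and for $w\circ\Phi^{-1}$ at $\Phi(x)$. For such $x$,
\[
\int_{H\cap B(\Phi(x),\rho)}|w\circ\Phi^{-1}-Tw(x)|\le L^3\int_{H\cap B(x,L\rho)}|w-Tw(x)|=o(\rho^3),
\]
so the averages of $w\circ\Phi^{-1}$ at $\Phi(x)$ tend both to $Tw(x)$ and to $T(w\circ\Phi^{-1})(\Phi(x))$.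

(c) Let $\zeta\in C_c^\infty(H\cup\sigma H\cup G)$ and let $\nabla f$ be the weak gradient off $P$. Integrating $\partial_3(f\zeta)$ along vertical half-lines gives $-\int_GTw^+\zeta$ on $H$ and $+\int_GTw^-\zeta$ on $\sigma H$. For $i=1,2$, let $\chi$ be smooth, $0$ near $0$ and $1$ on $[1,\infty)$; then $\int\chi(|x_3|/\varepsilon)\,\partial_i(f\zeta)=0$, and dominated convergence gives $\int\partial_i(f\zeta)=0$. Hence
\[
\int f\,\partial_i\zeta+\int\zeta\,\partial_if=-\delta_{i3}\int_G(Tw^+-Tw^-)\,\zeta\,d\mathcal{H}^2 .
\]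
Since $P$ has zero volume, $f$ is in $W^{1,2}_{\mathrm{loc}}(H\cup\sigma H\cup G)$ exactly when the left side vanishes for all $\zeta$ and $i$.
\end{proof}

In particular the even extension of any $w\in W$ is in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$, and the odd extension is in $W^{1,2}_{\mathrm{loc}}(H\cup\sigma H\cup G)$ if and only if $Tw=0$ a.e.\ on $G$.

\section{A minimization problem in the half-space}\label{sec:half}

Let $(u,K)$ be a global minimizer with $K\subset P$; it is not assumed reduced. By Lemma~\ref{lem:W}, $u|_H$ and $u\circ\sigma|_H$ belong to $W$. If $K\ne P$, then $\mathbb{R}^3\setminus K=H\cup\sigma H\cup(P\setminus K)$ is connected and \emph{the topological condition is vacuous}.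

\subsection{Energy bound, first variation and symmetry}

\begin{lemma}\label{lem:basic}
For every $r>0$,
\begin{equation}\label{eq:energy}
\int_{B_r\setminus K}|\nabla u|^2+|K\cap B_r|\le4\pi r^2,
\end{equation}
and for every $\psi\in W^{1,2}(\mathbb{R}^3\setminus K)$ with bounded support,
\begin{equation}\label{eq:EL}
\int\nabla u\cdot\nabla\psi=0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\tilde K=(K\setminus\operatorname{int}B_r)\cup\partial B_r$, $\tilde u=0$ in $\operatorname{int}B_r$ and $\tilde u=u$ outside. This pair is admissible, with energy $4\pi r^2$ in $B_r$. The topological condition has to be checked only for $K=P$, and then $\mathbb{R}^3\setminus\tilde K$ is the disjoint union of the open sets $\operatorname{int}B_r$, $H\setminus B_r$, $\sigma H\setminus B_r$. This proves \eqref{eq:energy}. The pairs $(u+s\psi,K)$, $s\in\mathbb{R}$, are topological competitors in a ball containing the support of $\psi$, so $2s\int\nabla u\cdot\nabla\psi+s^2\int|\nabla\psi|^2\ge0$ for all $s$, which gives \eqref{eq:EL}.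
\end{proof}

By Weyl's lemma, a function $f\in W^{1,2}_{\mathrm{loc}}(\Omega)$ with $\int\nabla f\cdot\nabla\zeta=0$ for all $\zeta\in C_c^\infty(\Omega)$ is a.e.\ equal to a harmonic function. So we take $u$ harmonic in $\mathbb{R}^3\setminus K$. We use Liouville's theorem in the following form:
\begin{equation}\label{eq:liouville}
v\text{ harmonic in }\mathbb{R}^3,\quad\int_{B_r}|\nabla v|^2\le Mr^2\text{ for all }r\quad\Longrightarrow\quad v\text{ constant.}
\end{equation}
Indeed, the mean value property of $\nabla v$ and the Cauchy--Schwarz inequality give $|\nabla v(x)|^2\le\frac3{4\pi r^3}\int_{B(x,r)}|\nabla v|^2\le\frac{3M(r+|x|)^2}{4\pi r^3}\to0$ as $r\to\infty$.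

\begin{proposition}\label{prop:plane}
If $K=P$, then $u$ is constant on each side of $P$.
\end{proposition}

\begin{proof}
Let $U$ be the even extension of $u|_H$ and $\zeta\in C_c^\infty(\mathbb{R}^3)$. Then $\int\nabla U\cdot\nabla\zeta=\int_H\nabla u\cdot\nabla(\zeta+\zeta\circ\sigma)=0$ by \eqref{eq:EL} with $\psi=1_H(\zeta+\zeta\circ\sigma)$. So $U$ is harmonic in $\mathbb{R}^3$ with energy at most $8\pi r^2$ in $B_r$, hence constant by \eqref{eq:liouville}. The same argument applies to $u\circ\sigma|_H$.
\end{proof}

\emph{From now on $K\ne P$.} The even part of $u$ does not see $K$, and this removes it.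

\begin{lemma}\label{lem:odd}
After subtracting a constant, $u\circ\sigma=-u$. The trace $\tau=T(u|_H)$ then satisfies
\begin{equation}\label{eq:dirichlet}
\tau=0\quad\text{a.e.\ on }P\setminus K,
\end{equation}
and for every $\psi\in W$ with bounded support and $T\psi=0$ a.e.\ on $P\setminus K$,
\begin{equation}\label{eq:ELhalf}
\int_H\nabla u\cdot\nabla\psi=0 .
\end{equation}
\end{lemma}

\begin{proof}
The even function $v=\frac12(u+u\circ\sigma)$ is in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$ by Lemma~\ref{lem:trace}(c). For $\zeta\in C_c^\infty(\mathbb{R}^3)$, $\int\nabla v\cdot\nabla\zeta=\frac12\int\nabla u\cdot\nabla(\zeta+\zeta\circ\sigma)=0$ by \eqref{eq:EL}, and $\int_{B_r}|\nabla v|^2\le4\pi r^2$ by \eqref{eq:energy} and convexity. So $v$ is constant by \eqref{eq:liouville}. Subtracting it preserves minimality (and reducedness) and makes $u$ odd. As the odd extension of $u|_H$ is in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus K)$, gluing with $G=P\setminus K$ gives \eqref{eq:dirichlet}. Conversely, the odd extension $\tilde\psi$ of $\psi$ is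 in $W^{1,2}(\mathbb{R}^3\setminus K)$, and $0=\int\nabla u\cdot\nabla\tilde\psi=2\int_H\nabla u\cdot\nabla\psi$.
\end{proof}

Thus $u|_H$ solves a mixed problem: Dirichlet condition on $P\setminus K$ and, weakly, Neumann condition on $K$. We keep $u$ odd and write $u$ for $u|_H$.

\subsection{Eliminating $K$}

For an odd function, $K$ is needed only where the trace is nonzero. This suggests the energy of a single function $w\in W$,
\[
J(w;B_r)=2\int_{H\cap B_r}|\nabla w|^2+|\{Tw\ne0\}\cap B_r| ,
\]
for which minima and maxima make sense. The obstacle is that a competitor needs a \emph{closed} singular set, while $\{Tw\ne0\}$ is only measurable, and its closure may be much larger. We therefore restrict to functions whose trace has closed superlevel sets. Recall that $f$ is upper semicontinuous (usc) if $\{f\ge\delta\}$ is closed for every $\delta$. An infimum of continuous functions is usc; the minimum and the maximum of two usc functions are usc; so is the composition of a usc function with a homeomorphism. We write $s_+=\max(s,0)$ and $s_-=\max(-s,0)$.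

\begin{definition}
A function $w\in W$ is \emph{good} if there are usc functions $f^w_+,f^w_-:P\to[0,\infty)$ equal a.e.\ to $(Tw)_+$ and $(Tw)_-$.
\end{definition}

No regularity of $K$ is known at this stage, so we cannot expect to show directly that $\tau$ is continuous; semicontinuity comes from subharmonicity.

\begin{lemma}\label{lem:good}
The function $u$ is good.
\end{lemma}

\begin{proof}
Let $g_\varepsilon(s)=\min(s_+/\varepsilon,1)$ and $0\le\zeta\in C_c^\infty(\mathbb{R}^3)$. The function $\zeta g_\varepsilon(u)\in W$ has trace $\zeta g_\varepsilon(\tau)$, which vanishes a.e.\ on $P\setminus K$ by \eqref{eq:dirichlet}. So \eqref{eq:ELhalf} gives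
\[
\int_Hg_\varepsilon(u)\,\nabla u\cdot\nabla\zeta=-\int_H\zeta\,g_\varepsilon'(u)|\nabla u|^2\le0 .
\]
As $\varepsilon\to0$, $g_\varepsilon(u)\nabla u\to1_{\{u>0\}}\nabla u=\nabla u_+$ with domination, so $\int_H\nabla u_+\cdot\nabla\zeta\le0$. Let $V\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$ be the even extension of $u_+$. Then $\int\nabla V\cdot\nabla\zeta=\int_H\nabla u_+\cdot\nabla(\zeta+\zeta\circ\sigma)\le0$ for all such $\zeta$. The mollifications of $V$ are therefore smooth with nonnegative Laplacian, and their averages over $B(x,\rho)$ are nondecreasing in $\rho$; passing to the $L^1_{\mathrm{loc}}$ limit, the same holds for the average $A_\rho(x)$ of $V$. Each $A_\rho$ is continuous, so $f_+=\lim_{\rho\to0}A_\rho=\inf_\rho A_\rho$ is usc, finite and nonnegative. For $x\in P$, evenness makes $A_\rho(x)$ the average of $u_+$ over $H\cap B(x,\rho)$, which tends to $T(u_+)(x)=\tau_+(x)$ a.e.\ by Lemma~\ref{lem:trace}(a). Since $-u$ also satisfies \eqref{eq:dirichlet} and \eqref{eq:ELhalf}, the same argument gives $f_-$.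
\end{proof}

\begin{proposition}\label{prop:J}
We have $|K\,\triangle\,\{\tau\ne0\}|=0$, and $J(u;B_r)\le J(w;B_r)$ for every $r>0$ and every good $w$ with $w=u$ a.e.\ in $H\setminus B_r$.
\end{proposition}

\begin{proof}
We first show that for such $w$
\begin{equation}\label{eq:compare}
2\int_{H\cap B_r}|\nabla u|^2+|K\cap B_r|\le J(w;B_r).
\end{equation}
The sets $\{f^w_\pm\ge\delta\}$ are closed, but $\{f^w_\pm>0\}$ need not be, so we lower $|w|$ by $\delta$ in $B_r$ and let the truncation fade out in $B_{r+1}\setminus B_r$. Let $\eta(x)=\min(1,(r+1-|x|)_+)$, $\delta>0$, and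
\[
w_\delta=(w_+-\delta\eta)_+-(w_--\delta\eta)_+\in W,\qquad\tilde K=(K\setminus\operatorname{int}B_r)\cup\bigl(P\cap B_r\cap(\{f^w_+\ge\delta\}\cup\{f^w_-\ge\delta\})\bigr).
\]
The set $\tilde K\subset P$ is closed. By \eqref{eq:rules}, $Tw_\delta=((Tw)_+-\delta\eta)_+-((Tw)_--\delta\eta)_+$, and this vanishes a.e.\ on $P\setminus\tilde K$: in $B_r$ because $\eta=1$ and $(Tw)_\pm<\delta$ a.e.\ off $\tilde K$, and outside $B_r$ because there $\tilde K=K$ and $Tw=\tau=0$ a.e.\ off $K$. So the odd extension $\tilde u$ of $w_\delta$ is in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus\tilde K)$, and $(\tilde u,\tilde K)$ is admissible. Outside $B_{r+1}$ we have $\eta=0$ and $w_\delta=w=u$, so the pair agrees with $(u,K)$ there. Because $K\ne P$, it is a topological competitor in $B_{r+1}$. The gradient of $w_\delta$ is a.e.\ $\nabla w-\delta\nabla\eta$, $\nabla w+\delta\nabla\eta$ or $0$, and $\tilde K\cap\operatorname{int}B_r\subset\{Tw\ne0\}$ up to a null set. Minimality gives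
\[
2\int_{H\cap B_{r+1}}|\nabla u|^2+|K\cap B_{r+1}|\le2\int_{H\cap B_{r+1}}(|\nabla w|+\delta|\nabla\eta|)^2+|K\cap B_{r+1}\setminus B_r|+|\{Tw\ne0\}\cap B_r|,
\]
where we used $|P\cap\partial B_r|=0$. Let $\delta\to0$ and cancel the finite contributions of $B_{r+1}\setminus B_r$, where $w=u$; this is \eqref{eq:compare}.

Taking $w=u$, which is good, gives $|K\cap B_r|\le|\{\tau\ne0\}\cap B_r|$ for all $r$. By \eqref{eq:dirichlet}, $\{\tau\ne0\}\subset K$ up to a null set, so the two sets differ by a null set. The left side of \eqref{eq:compare} is then $J(u;B_r)$.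
\end{proof}

The hypothesis $K\ne P$ cannot be dropped here: $(0,P)$ is a global minimizer by Example~\ref{ex:plane}, and its trace vanishes everywhere.

\section{Monotonicity along the plane}\label{sec:mono}

The energy $J$ is invariant under translations parallel to $P$, and \eqref{eq:energy} is the quadratic growth of Proposition~\ref{prop:model}. To repeat the three steps we must handle the area term and stay within the class of good functions.

\begin{lemma}[Inner variations]\label{lem:inner}
Let $e$ be a unit vector parallel to $P$, let $\varphi:\mathbb{R}^3\to\mathbb{R}$ be Lipschitz and zero off $\operatorname{int}B_R$, and let $\Phi_t(x)=x+t\varphi(x)e$. Then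
\begin{equation}\label{eq:L}
2\int_H\bigl(\partial_e\varphi|\nabla u|^2-2(\nabla u\cdot\nabla\varphi)\partial_eu\bigr)+\int_{\{\tau\ne0\}}\partial_e(\varphi|_P)\,d\mathcal{H}^2=0 ,
\end{equation}
and for $|t|\operatorname{Lip}\varphi\le\frac12$ the function $u_t=u\circ\Phi_t^{-1}$ is good, equals $u$ in $H\setminus B_R$, and satisfies
\begin{equation}\label{eq:cost}
J(u_t;B_R)\le J(u;B_R)+4t^2\int_H|\nabla\varphi|^2|\nabla u|^2 .
\end{equation}
\end{lemma}

\begin{proof}
The map $\Phi_t$ preserves $x_3$, hence $H$ and $P$; it is the identity off $\operatorname{int}B_R$, hence preserves $\operatorname{int}B_R$. Lemma~\ref{lem:deform} applies to the smooth function $u$ in $\Omega=H\cap\operatorname{int}B_R$, and Lemma~\ref{lem:W} gives $u_t\in W$. By Lemma~\ref{lem:trace}(b), $Tu_t=\tau\circ\Phi_t^{-1}$, so $u_t$ is good with the usc functions $f^u_+\circ\Phi_t^{-1}$ and $f^u_-\circ\Phi_t^{-1}$, and $\{Tu_t\ne0\}=\Phi_t(\{\tau\ne0\})$ up to a null set. The restriction $\Phi_t|_P$ is a map of the same form in dimension $2$, with Jacobian $1+t\partial_e(\varphi|_P)$,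 so
\[
|\{Tu_t\ne0\}\cap B_R|=\int_{\{\tau\ne0\}\cap B_R}\bigl(1+t\,\partial_e(\varphi|_P)\bigr)\,d\mathcal{H}^2 .
\]
This is exactly linear in $t$. Together with \eqref{eq:deform}, $J(u_t;B_R)=J(u;B_R)+tL+Q(t)$, where $L$ is the left side of \eqref{eq:L} and $0\le Q(t)\le4t^2\int_H|\nabla\varphi|^2|\nabla u|^2$. By Proposition~\ref{prop:J}, $tL+Q(t)\ge0$ for small $t$ of both signs, so $L=0$, and \eqref{eq:cost} follows.
\end{proof}

\begin{proposition}\label{prop:mono}
For every unit vector $e$ parallel to $P$ and every $t>0$, the function $d(x)=u(x)-u(x-te)$ does not take both signs in $H$. Hence $\partial_eu\ge0$ in $H$ or $\partial_eu\le0$ in $H$.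
\end{proposition}

\begin{proof}
Take $\varphi=\varphi_R$ with $t\operatorname{Lip}\varphi_R\le\frac12$ and write $J(w)=J(w;B_R)$.

\emph{Step 1.} By \eqref{eq:cost}, $J(u_t)\le J(u)+\omega(R)$ with $\omega(R)=4t^2\int_H|\nabla\varphi_R|^2|\nabla u|^2$, and $\omega(R)\to0$ by Lemma~\ref{lem:log} and \eqref{eq:energy}.

\emph{Step 2.} Let $v=\min(u,u_t)$ and $w=\max(u,u_t)$; both equal $u$ in $H\setminus B_R$. For real numbers, $\min(p,q)_+=\min(p_+,q_+)$ and $\min(p,q)_-=\max(p_-,q_-)$, and the same identities hold with $\min$ and $\max$ exchanged. So by \eqref{eq:rules} the functions $(Tv)_\pm,(Tw)_\pm$ are a.e.\ minima or maxima of two usc functions, and $v,w$ are good. At a.e.\ point of $P$ the numbers $Tv,Tw$ are $\tau,Tu_t$ in increasing order, so $1_{\{Tv\ne0\}}+1_{\{Tw\ne0\}}=1_{\{\tau\ne0\}}+1_{\{Tu_t\ne0\}}$. With \eqref{eq:minmax},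
\[
J(v)+J(w)=J(u)+J(u_t)\le2J(u)+\omega(R),
\]
and $J(w)\ge J(u)$ by Proposition~\ref{prop:J}. Hence $J(v)\le J(u)+\omega(R)$.

\emph{Step 3.} Suppose that $d$ takes both signs. The functions $u$ and $u(\cdot-te)$ are harmonic in $H$; let $m$ be their minimum and $D\subset H$, $\hat m$, $\kappa>0$ as in Lemma~\ref{lem:kink}. For $R$ large, $D\subset B_{\sqrt R-t}$, where $u_t=u(\cdot-te)$ as in the model case, so $v=m$ on $D$. Let $\hat v=\hat m$ on $D$ and $\hat v=v$ on $H\setminus D$. Then $\hat v\in W$ has the same trace as $v$, since $D$ is at positive distance from $P$; so it is good, and it equals $u$ in $H\setminus B_R$. Proposition~\ref{prop:J} gives $J(u)\le J(\hat v)=J(v)-2\kappa\le J(u)+\omega(R)-2\kappa$, which fails for large $R$.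

Finally, if $\partial_eu(x)>0>\partial_eu(y)$ with $x,y\in H$, then $d(x)>0>d(y)$ for small $t>0$.
\end{proof}

\begin{corollary}\label{cor:2d}
There are orthonormal coordinates in $P$ such that $\partial_2u\equiv0$ and $\partial_1u\ge0$ in $H$.
\end{corollary}

\begin{proof}
Let $S$ be the circle of unit vectors parallel to $P$ and $A=\{e\in S:\partial_eu\ge0\text{ in }H\}$. The sets $A$ and $-A=\{e\in S:\partial_eu\le0\text{ in }H\}$ are closed and cover $S$ by Proposition~\ref{prop:mono}, so both are nonempty. As $S$ is connected, there is $e_2\in A\cap(-A)$, and $\partial_{e_2}u\equiv0$. Of the two unit vectors of $S$ orthogonal to $e_2$, one belongs to $A$; call it $e_1$.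
\end{proof}

\section{The shape of $K$}\label{sec:shape}

Now $u=u(x_1,x_3)$ in $H$ is nondecreasing in $x_1$. Let $Z$ be the set of $x_1\in\mathbb{R}$ for which $\tau(x_1):=\lim_{s\to0^+}u(x_1,s)$ exists and is finite. It has full measure by Fubini's theorem, and $\tau$ is nondecreasing on $Z$. Setting $\tau(x_1)=\sup\{\tau(y):y\in Z,\ y\le x_1\}$ extends it to a finite nondecreasing function on $\mathbb{R}$ that represents the trace. Let
\[
a=\sup\{\tau<0\},\qquad b=\inf\{\tau>0\},\qquad K_0=\{x\in P:\ x_1\le a\text{ or }x_1\ge b\},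
\]
with $\sup\emptyset=-\infty$ and $\inf\emptyset=+\infty$. By monotonicity $a\le b$, and $\tau<0$ on $(-\infty,a)$, $\tau=0$ on $(a,b)$, $\tau>0$ on $(b,\infty)$. Let $\Sigma=\{x\in P:a\le x_1\le b\}$, let $U$ be the even extension of $u|_H$, and let $D_r$ be the disk of radius $r$ centered at $0$ in the plane of $z=x_1+ix_3$.

\begin{lemma}\label{lem:K0}
\begin{enumerate}
\item[(a)] $a<b$, $K_0\subset K$ and $|K\setminus K_0|=0$.
\item[(b)] $u$ extends to a harmonic function in $\mathbb{R}^3\setminus K_0$, and $(u,K_0)$ is admissible.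
\item[(c)] $U$ is harmonic in $\mathbb{R}^3\setminus\Sigma$.
\item[(d)] As a function of $(x_1,x_3)$, $U$ satisfies $\int_{D_r}|\nabla U|^2\,dx_1dx_3\le8\pi r$ for all $r>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Proposition~\ref{prop:J}, $|K\triangle K_0|=0$. So the relatively open set $P\setminus K$ meets $\{x_1<a\}$ and $\{x_1>b\}$ in relatively open null sets, which are empty. As $K$ is closed, it contains the closures of these two subsets of $P$. If $a=b$, finite or infinite, these closures cover $P$, which is excluded; so $a<b$, and the union of the closures is $K_0$.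

(b) Since $\tau=0$ on $P\setminus K_0$ and $u$ is odd, gluing gives $u\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus K_0)$, with the same finite Dirichlet integrals. Apply \eqref{eq:EL} to $\psi\in C_c^\infty(\mathbb{R}^3\setminus K_0)$ and use Weyl's lemma.

(c) If $\zeta\in C_c^\infty(\mathbb{R}^3\setminus\Sigma)$, then $\zeta+\zeta\circ\sigma$ vanishes on $\Sigma\supset P\setminus K_0\supset P\setminus K$, so $\int\nabla U\cdot\nabla\zeta=\int_H\nabla u\cdot\nabla(\zeta+\zeta\circ\sigma)=0$ by \eqref{eq:ELhalf}.

(d) The cylinder $\{|z|<r,\ |x_2|<r\}$ lies in $B_{2r}$ and $|\nabla U|=|\nabla u|$ off $P$, so \eqref{eq:energy} gives $2r\int_{D_r}|\nabla U|^2\le16\pi r^2$.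
\end{proof}

The harmonic functions in (b) and (c) are independent of $x_2$ off $P$, hence everywhere by continuity, and we view them as harmonic functions of $z$. It remains to exclude that $K_0$ is $P$ minus a strip. In that case $U$ is harmonic near infinity in the $z$-plane, negative on the left ray and positive on the right ray, and we show that (d) leaves no room for this. We use two facts. If $V$ is harmonic in an open set of the $z$-plane, then $f=\partial_1V-i\partial_3V$ is holomorphic, $|f|=|\nabla V|$ and $\operatorname{Re}(f\,dz)=dV$. If $f=\sum_{k\in\mathbb{Z}}c_kz^k$ is holomorphic for $|z|>\rho_0$, Parseval's identity on circles gives, for $\rho_0<r_1<r_2$,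
\begin{equation}\label{eq:parseval}
\int_{r_1<|z|<r_2}|f|^2=2\pi\sum_{k\in\mathbb{Z}}|c_k|^2\int_{r_1}^{r_2}s^{2k+1}\,ds .
\end{equation}

\begin{lemma}\label{lem:strip}
The numbers $a$ and $b$ are not both finite.
\end{lemma}

\begin{proof}
Suppose they are, and let $\rho_0=\max(|a|,|b|)$. Then $f=\partial_1U-i\partial_3U=\sum c_kz^k$ is holomorphic for $|z|>\rho_0$. For $k\ge0$ the $k$-th term in \eqref{eq:parseval} grows like $|c_k|^2r_2^{2k+2}$, while the sum is at most $8\pi r_2$; so $c_k=0$ for $k\ge0$. On a large circle, $0=\oint dU=\operatorname{Re}\oint f\,dz=\operatorname{Re}(2\pi ic_{-1})$, so $c:=c_{-1}$ is real. The function $c\log|z|+\operatorname{Re}\sum_{k\le-2}\frac{c_k}{k+1}z^{k+1}$ has the same gradient as $U$ in the connected set $|z|>\rho_0$, hence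
\[
U=c\log|z|+C+O(1/|z|)\qquad(|z|\to\infty).
\]
For $x_1\notin[a,b]$, continuity of $U$ gives $x_1\in Z$ and $\tau(x_1)=U(x_1,0)$. If $c\ne0$, then $\tau$ tends to the same infinity at $+\infty$ and at $-\infty$, although $\tau>0$ on $(b,\infty)$ and $\tau<0$ on $(-\infty,a)$. If $c=0$, then $C=\lim_{+\infty}\tau\ge\tau(b+1)>0$ and $C=\lim_{-\infty}\tau\le\tau(a-1)<0$. Both cases are contradictory.
\end{proof}

\begin{remark}
The energy bound is what excludes the strip. Let $F(z)=\sqrt{z-1}\,\sqrt{z+1}$ with principal roots. In $\{x_3>0\}$, $\operatorname{Re}F$ is harmonic, its boundary values are $0$ on $(-1,1)$ and $\operatorname{sign}(x_1)\sqrt{x_1^2-1}$ outside, and it satisfies the Neumann condition on the two rays, where $F$ is real. But $F'=z/F\to1$ at infinity, so its energy in $D_r$ is of order $r^2$, not $r$.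
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $K=P$ there is nothing to prove. Otherwise $a<b$ with $a=-\infty$ or $b=+\infty$, so $K_0$ is empty or a closed half-plane. By Lemma~\ref{lem:K0}, $K_0\subset K$ is closed and $u$ extends to an admissible pair $(u,K_0)$. Since $(u,K)$ is reduced, $K=K_0$. This is the only use of reducedness.
\end{proof}

\section{The function $u$}\label{sec:u}

\begin{proof}[Proof of Theorem~\ref{thm:u}]
The case $K=P$ is Proposition~\ref{prop:plane}. Let $K\ne P$. By Lemmas~\ref{lem:K0} and~\ref{lem:strip}, $K_0$ is empty or a closed half-plane, $K_0\subset K$, $|K\setminus K_0|=0$, and $K=K_0$ in the reduced case as above. If $K_0=\emptyset$, then $u$ is harmonic in $\mathbb{R}^3$ by Lemma~\ref{lem:K0}(b), hence constant by \eqref{eq:energy} and \eqref{eq:liouville}.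

Let $K_0$ be a half-plane. After a translation in $x_1$ and possibly the reflection $x_1\mapsto-x_1$, we have $K_0=\{x_3=0,\ x_1\le0\}$ and $\Sigma=\{x_3=0,\ x_1\ge0\}$. In the variable $z$, the function $u$ is harmonic in $\mathbb{C}\setminus(-\infty,0]$ with $u(\bar z)=-u(z)$, the function $U$ is harmonic in $\mathbb{C}\setminus[0,\infty)$ with $U(\bar z)=U(z)$, and $u=U$ for $x_3>0$.

\emph{The form of $u$.} The boundary condition changes type at $z=0$. The substitution $z=\xi^2$, $\xi=\xi_1+i\xi_2$, maps the quadrant $Q=\{\xi_1,\xi_2>0\}$ conformally onto $\{x_3>0\}$ and puts the Dirichlet and Neumann parts on the two axes, so that both reflections can be used at once. The map $\xi\mapsto\xi^2$ sends $\{\xi_1>0\}$ onto $\mathbb{C}\setminus(-\infty,0]$ and $\{\xi_2>0\}$ onto $\mathbb{C}\setminus[0,\infty)$. Define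
\[
g(\xi)=u(\xi^2)\ \ (\xi_1>0),\quad g(\xi)=U(\xi^2)\ \ (\xi_2>0),\quad g(\xi)=-u(\xi^2)\ \ (\xi_1<0),\quad g(\xi)=-U(\xi^2)\ \ (\xi_2<0).
\]
These definitions agree: in the first and third quadrants $\xi^2$ has positive imaginary part and $U(\xi^2)=u(\xi^2)$, while in the second and fourth it has negative imaginary part and $U(\xi^2)=-u(\xi^2)$. So $g$ is harmonic in $\mathbb{C}\setminus\{0\}$. The symmetries of $u$ and $U$ give $g(\bar\xi)=-g(\xi)$ and $g(-\bar\xi)=g(\xi)$. By these symmetries, the conformal invariance of the Dirichlet integral in the plane and Lemma~\ref{lem:K0}(d),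
\[
\int_{D_r}|\nabla g|^2=4\int_{Q\cap D_r}|\nabla g|^2=4\int_{D_{r^2}\cap\{x_3>0\}}|\nabla u|^2\le4\cdot\tfrac12\cdot8\pi r^2=16\pi r^2 .
\]
Expand $f=\partial_{\xi_1}g-i\partial_{\xi_2}g=\sum c_k\xi^k$ in $\mathbb{C}\setminus\{0\}$ and use \eqref{eq:parseval} with $\rho_0=0$. For $k\le-1$ the integral $\int_{r_1}^1s^{2k+1}ds$ diverges as $r_1\to0$, and for $k\ge1$ the integral $\int_1^{r_2}s^{2k+1}ds$ grows faster than $r_2^2$. Hence $f=c_0$ and $g$ is affine; being odd in $\xi_2$, it equals $\alpha\xi_2$ for some $\alpha\in\mathbb{R}$. Thus $u=\alpha\operatorname{Im}\sqrt z=\alpha\rho^{1/2}\sin(\theta/2)$.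

\emph{The constant.} Every $\alpha$ solves the mixed boundary problem. The value of $\alpha$ is fixed by the balance between Dirichlet integral and area when the edge of $K_0$ is moved, that is, by \eqref{eq:L} with $e=e_1$. Take $\varphi=\psi(\rho)\chi(x_2)$ with $\psi\in C_c^\infty([0,\infty))$ equal to $1$ near $0$, $\chi\in C_c^\infty(\mathbb{R})$ and $\int\chi=1$. We have
\[
|\nabla u|^2=\frac{\alpha^2}{4\rho},\qquad\partial_1u=\alpha\operatorname{Im}\frac1{2\sqrt z}=-\frac\alpha2\rho^{-1/2}\sin\frac\theta2,\qquad\partial_\rho u=\frac\alpha2\rho^{-1/2}\sin\frac\theta2,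
\]
and $\partial_1\varphi=\chi\psi'\cos\theta$, $\nabla u\cdot\nabla\varphi=\chi\psi'\,\partial_\rho u$ because $\partial_2u=0$. The integrand over $H$ in \eqref{eq:L} is therefore
\[
\chi\psi'\,\frac{\alpha^2}{4\rho}\Bigl(\cos\theta+2\sin^2\frac\theta2\Bigr)=\chi\psi'\,\frac{\alpha^2}{4\rho}.
\]
With the volume element $\rho\,d\rho\,d\theta\,dx_2$ and $\theta\in(0,\pi)$, the first term of \eqref{eq:L} equals $2\pi\frac{\alpha^2}4\int_0^\infty\psi'\,d\rho=-\frac{\pi\alpha^2}2$. Since $\{\tau\ne0\}=K_0$ up to a null set, the second term equals $\int_{-\infty}^0\frac{d}{dx_1}\psi(-x_1)\,dx_1=\psi(0)=1$. Hence $\alpha^2=2/\pi$. Adding back the constant subtracted in Lemma~\ref{lem:odd} gives case (3).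
\end{proof}

\begin{remark}
For $\alpha^2=2/\pi$ the Dirichlet integral computed in Example~\ref{ex:half} is $\pi r^2/2$, which is also the area of $K_0\cap B_r$: in case (3) the two terms of the energy are equal in every ball centered on the edge of the half-plane.
\end{remark}

\begin{thebibliography}{9}

\bibitem{review}
\emph{A Selective Review On Mumford-Shah Minimizers},
\texttt{http://cvgmt.sns.it/media/doc/paper/2576/MSREVIEW\_V2.pdf}

\end{thebibliography}
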